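# Missing Jordan block lengths and connections on projective space

## A sheaf of kernels and a map of degree $-1$

Throughout, $k$ is an algebraically closed field of characteristic $p>0$. Take a finite dimensional $k$-space $M$ with two commuting endomorphisms $A$ and $B$, and fix an integer $j\ge 1$. For uniform formulas we also write $A_0=A$, $A_1=B$. We shall study all the matrices $aA+bB$ at once, by letting $(a,b)$ vary over the projective line.

Let $S=k[s_0,s_1]$, and let $U_c=\{s_c\neq 0\}$, $c=0,1$, be the two charts of $\mathbb P^1$. Let $R$ stand for any one of the graded rings $S[s_0^{-1}]$, $S[s_1^{-1}]$, $S[(s_0s_1)^{-1}]$.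

**Definition (compatible family).** A compatible family $G$ consists of a finitely generated graded module over each of these three rings, the module over the third being identified with the localization of each of the other two. Operators on the modules of a family are compatible if they commute with the localization maps.

Since $s_c$ is a unit of degree $1$ in $S[s_c^{-1}]$, a compatible family is the same thing as a coherent sheaf $\mathcal G$ on $\mathbb P^1$, with $\mathcal G(d)(U_c)=G_d$ for $R=S[s_c^{-1}]$. For example, the free family $G=R\,g$ on one generator $g$ of degree $d$ has $G_0=R_{-d}\,g$, so $\mathcal G=\mathcal O(-d)$. An $R$-linear compatible map $G\to G'$ of degree $-1$ sends $G_1$ to $G'_0$, so it is a sheaf map $\mathcal G(1)\to\mathcal G'$.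

Put $N=M\otimes_kR$ with $M$ in degree $0$, and
$$\theta=s_0A+s_1B\quad(\text{of degree }1),\qquad V=\operatorname{Ker}\theta\cap\theta^{j-1}N\subset N .$$
Kernels and images commute with localization, so $V$ is a compatible family. It is stable under $A$ and $B$, because these commute with $\theta$. If $v\in V$, then $s_0Av=-s_1Bv$. Hence there is a compatible $R$-linear map $y:V\to V$ of degree $-1$ with
$$Av=s_1\,yv,\qquad Bv=-s_0\,yv, \tag{1}$$
namely $y=-s_0^{-1}B$ where $s_0$ is invertible and $y=s_1^{-1}A$ where $s_1$ is invertible. On $U_0$, for instance, $s_1yv=-s_0^{-1}s_1Bv=s_0^{-1}s_0Av=Av$; the check on $U_1$ is the same, and the two formulas agree on the overlap because $s_0Av=-s_1Bv$. Since $s_0$ or $s_1$ is a unit, (1) shows that $y$ has image $AV+BV$ and kernel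
$$K=\{v\in V: Av=Bv=0\}.$$
Put $Q=V/(AV+BV)$. We get an exact sequence of sheaves on $\mathbb P^1$:
$$0\to\mathcal K(1)\to\mathcal V(1)\xrightarrow{\ y\ }\mathcal V\to\mathcal Q\to 0. \tag{2}$$

For a coherent sheaf $\mathcal F$ on $\mathbb P^1$ put $\deg\mathcal F=\chi(\mathcal F)-\operatorname{rk}\mathcal F$. This is additive on exact sequences, $\deg\mathcal O(d)=d$, and the degree of a torsion sheaf is its length. Also $\deg\mathcal F(1)=\deg\mathcal F+\operatorname{rk}\mathcal F$: multiply by a linear form that vanishes at a single point outside the torsion of $\mathcal F$; the cokernel of $\mathcal F\to\mathcal F(1)$ has length $\operatorname{rk}\mathcal F$. If $\mathcal F$ is locally free, then $\deg\mathcal F=\deg\det\mathcal F$, because $\mathcal F$ is a sum of line bundles (Grothendieck splitting).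

Now take ranks and degrees in (2). Ranks give $\operatorname{rk}\mathcal K=\operatorname{rk}\mathcal Q$. Degrees give
$$(\deg\mathcal K+\operatorname{rk}\mathcal K)-(\deg\mathcal V+\operatorname{rk}\mathcal V)+\deg\mathcal V-\deg\mathcal Q=0 .$$
The unknown $\deg\mathcal V$ cancels, and
$$\operatorname{rk}\mathcal V=\deg\mathcal K-\bigl(\deg\mathcal Q-\operatorname{rk}\mathcal Q\bigr)=\deg\mathcal K-\deg\mathcal Q(-1). \tag{3}$$

Here is what the construction is for. On $U_0$ let $t=s_1/s_0$ and $T=A+tB=s_0^{-1}\theta$. The degree-$0$ part of $V$ is $\operatorname{Ker}T\cap T^{j-1}M[t]$, so $\operatorname{rk}\mathcal V=\dim_{k(t)}(\operatorname{Ker}T\cap\operatorname{Im}T^{j-1})$. In a nilpotent Jordan block of length $l$, the space $\operatorname{Ker}\cap\operatorname{Im}T^{i}$ has dimension $1$ if $l>i$ and $0$ otherwise. So $\operatorname{rk}\mathcal V$ counts the blocks of $T$ with eigenvalue $0$ and length at least $j$. Formula (3) writes this number as a difference of two degrees, and there is a simple way to show that a degree is divisible by $p$: exhibit a connection on the sheaf. Divisibility of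 block counts by $p$ is exactly what the conjecture below asserts.

## Constant Jordan type and an absent block length

Let $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$ with $r\ge2$, and put $X_i=g_i-1\in kE$. Then $kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. For $\alpha=(\lambda_1,\dots,\lambda_r)\in\mathbb A^r(k)$ put $X_\alpha=\sum\lambda_iX_i$. For $\alpha\ne0$ we have $X_\alpha^p=0$, so on a finitely generated $kE$-module the operator $X_\alpha$ has Jordan blocks of lengths between $1$ and $p$.

**Definition (constant Jordan type).** A finitely generated $kE$-module $M$ has constant Jordan type if the Jordan form of $X_\alpha$ on $M$ is the same for all $\alpha\neq0$. We write $[a_1]\cdots[a_t]$ for the type with blocks of lengths $a_1,\dots,a_t$, and $[a]^n$ for $n$ blocks of length $a$.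

The module $kE/(X_2,\dots,X_r)$ is not of constant Jordan type: $X_1$ has one block of length $p$, and $X_2$ acts as $0$. For a supply of examples, let $J=\operatorname{rad}kE$. Invertible linear substitutions of the $X_i$ respect the relations $X_i^p=0$, so $GL_r(k)$ acts on $kE$ by algebra automorphisms. These preserve each power $J^L$ and are transitive on the $X_\alpha$ with $\alpha\ne0$. Hence $kE/J^L$ has constant Jordan type, and we may read the type from $X_1$. Multiplying by powers of $X_1$ groups the monomials of total degree less than $L$ into strings. There is one string for each monomial $X_2^{b_2}\cdots X_r^{b_r}$ with $0\le b_i\le p-1$ and $e=\sum b_i<L$, and its length is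
$$\min(p,L-e). \tag{4}$$

Dade's lemma says that a module of constant Jordan type $[p]^n$ is projective; in particular $p^{r-1}\mid n$. So if all lengths below $p$ are absent, the count of blocks is constrained. The conjecture asks for only one absent length.

**Theorem 1 (Rickard's conjecture).** Let $1\le j\le p-1$. If a $kE$-module of constant Jordan type has no Jordan blocks of length $j$, then the total number of Jordan blocks of length larger than $j$ (including the blocks of length $p$) is divisible by $p$.

For $p=2$ the only case is $j=1$; then the type is $[2]^n$ and the claim follows from Dade's lemma. For $p=3$ the claim says that a type $[2]^a[3]^b$ has $3\mid a+b$, and a type $[1]^a[3]^b$ has $3\mid b$. Theorem 1 will follow from a statement about two matrices.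

**Theorem 2.** Let $M$ be a finite dimensional $k$-space, $A,B\in\operatorname{End}_k(M)$ commuting, $j\ge1$. Assume

* (a) $\operatorname{rank}(aA+bB)^j$ is the same for all $(a,b)\in k^2\setminus0$;
* (b) over $k(t)$, $T=A+tB$ satisfies $\operatorname{Ker}T\cap\operatorname{Im}T^{j-1}=\operatorname{Ker}T\cap\operatorname{Im}T^{j}$ (no Jordan block of length $j$ with eigenvalue $0$).

Then $n:=\dim_{k(t)}(\operatorname{Ker}T\cap\operatorname{Im}T^j)$, the number of eigenvalue-$0$ blocks of $T$ of length $>j$, is divisible by $p$.

Neither hypothesis can be dropped. Let $M=k^2$, let $A$ be a nilpotent block of length $2$, $B=0$, $j=1$: then (b) holds and $n=1$, but the rank of $aA+bB$ drops at $(0,1)$, so (a) fails. For $M=kE/J^2$ with $r=2$, formula (4) gives type $[2][1]$; with $j=1$, (a) holds, (b) fails, and $n=1$.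

**Theorem 2 implies Theorem 1.** Let $M$ have constant Jordan type with no blocks of length $j$, and put $A=X_1$, $B=X_2$. Then (a) holds. Fix $i$. The rank of $(A+tB)^i$ over $k(t)$ is at least its rank at any specialization $t=c\in k$. Conversely, a nonzero minor of $(A+tB)^i$ is a nonzero polynomial in $t$, hence nonzero at some $c\in k$, as $k$ is infinite. So the rank over $k(t)$ equals $\max_{c}\operatorname{rank}(A+cB)^i$, which is the constant value of $\operatorname{rank}X_\alpha^i$. Since $A+tB$ is nilpotent, these ranks determine its Jordan type, which is therefore that of $M$. Hence (b) holds and $n$ is the number of blocks of $M$ of length $>j$. $\blacksquare$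

## The free module and a module of type $[3]^2[2]$

Here we compute $V,y,K,Q$ by hand in two cases, with $r=2$, $A=X_1$, $B=X_2$.

**The free module.** Let $M=kE$ and $1\le j\le p-1$. On $U_0$ we may replace the variable $A$ by $\theta=s_0A+s_1B$, and $\theta^p=s_0^pA^p+s_1^pB^p$. So $N=R[\theta,B]/(\theta^p,B^p)$, and $V$ has $R$-basis $\theta^{p-1}B^l$, $0\le l\le p-1$. Put $v_l=y^l\theta^{p-1}$, of degree $p-1-l$. Since $y=-s_0^{-1}B$ on $U_0$, the $v_l$ with $0\le l\le p-1$ form a basis on $U_0$. By the symmetric computation they form a basis on $U_1$, where $y=s_1^{-1}A$. So $V$ is free on $v_0,\dots,v_{p-1}$, and $y$ sends $v_0\mapsto v_1\mapsto\cdots\mapsto v_{p-1}\mapsto0$. Therefore $K=Rv_{p-1}$ gives $\mathcal K=\mathcal O$, while $Q$ is free on the class of $v_0$, so $\mathcal Q=\mathcal O(1-p)$ and $\mathcal Q(-1)=\mathcal O(-p)$. Formula (3) reads $n=0-(-p)=p$. Both degrees in it are divisible by $p$.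

**A nonprojective module.** Let $p=3$, $j=1$, $M=kE/J^4$. A basis of $M$ is $1,A,B,A^2,AB,B^2,A^2B,AB^2$. The strings $1,A,A^2$, then $B,AB,A^2B$, then $B^2,AB^2$ show that the type is $[3]^2[2]$; so length $1$ is absent and $n=3$. Here $V=\operatorname{Ker}\theta$. On $U_0$, with $T=A+tB$, the module $N$ has basis $T^i$, $T^iB$ $(0\le i\le2)$ and $T^iB^2$ $(0\le i\le1)$, so $V$ is spanned by $T^2$, $T^2B=A^2B+2tAB^2$ and $TB^2=AB^2$. So on $U_0$, and symmetrically on $U_1$, $V$ is free on $\theta^2$ (degree $2$), $A^2B$, $AB^2$ (degree $0$), and $\mathcal V=\mathcal O(-2)\oplus\mathcal O^2$. The map $y$ kills $A^2B$ and $AB^2$, and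
$$y\theta^2=-s_0^{-1}B(s_0A+s_1B)^2=-(s_0A^2B+2s_1AB^2),$$
which vanishes at no point of $\mathbb P^1$. So $\mathcal K=\mathcal O^2$. The quotient of $\mathcal O^2$ by the line subbundle generated by $y\theta^2$, a copy of $\mathcal O(-1)$, is $\mathcal O(1)$. Hence $\mathcal Q=\mathcal O(-2)\oplus\mathcal O(1)$ and $\mathcal Q(-1)=\mathcal O(-3)\oplus\mathcal O$. Formula (3) reads $3=0-(-3)$. Again both degrees are divisible by $p=3$. Note, for later, that $\deg\mathcal V=-2$ is not.

## Connections in characteristic $p$ see the degree modulo $p$

**Definition (connection).** A connection on a coherent sheaf $\mathcal F$ on a smooth $k$-scheme is a $k$-linear map $\nabla:\mathcal F\to\mathcal F\otimes\Omega^1$ with $\nabla(fs)=s\otimes df+f\nabla s$. Pairing with a vector field $\delta$ gives an operator $\nabla_\delta$ on $\mathcal F$ with $\nabla_\delta(fs)=\delta(f)s+f\nabla_\delta s$.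

In characteristic $p$ there are connections on torsion sheaves: $d/dt$ preserves the ideal $(t^p)\subset k[t]$, hence acts on $k[t]/(t^p)$. The length of this sheaf is $p$, and this is typical.

**Lemma 1.** If a coherent sheaf $\mathcal F$ on $\mathbb P^1$ has a connection, then $p\mid\deg\mathcal F$.

*Proof.* First we treat torsion. Let $x$ be a point and $t$ an affine coordinate vanishing at $x$. If $t^L\tau=0$, then
$$t^{L+1}\nabla_{d/dt}\tau=\nabla_{d/dt}(t^{L+1}\tau)-(L+1)t^L\tau=0 .$$
So the torsion subsheaf is stable under $\nabla$. Its summand at $x$ is a finite dimensional $k$-space on which $\nabla_{d/dt}$ and $t$ act with $[\nabla_{d/dt},t]=1$. The trace of a commutator is $0$, and the trace of $1$ is the dimension; so the dimension is $0$ in $k$, that is, divisible by $p$. Hence the torsion has length divisible by $p$.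

The quotient of $\mathcal F$ by its torsion inherits a connection, and by additivity of degree we may replace $\mathcal F$ by it. So $\mathcal F$ is locally free; if it is $0$ we are done. Otherwise $\det\mathcal F$ carries the induced connection $\nabla(a_1\wedge\dots\wedge a_q)=\sum_i a_1\wedge\dots\wedge\nabla a_i\wedge\dots\wedge a_q$ and has the same degree. So we may assume $\mathcal F=\mathcal O(d)$. It is generated by $e_0=s_0^d$ on $U_0$ and $e_1=s_1^d$ on $U_1$, and $e_1=t^de_0$ with $t=s_1/s_0$. Let $u=t^{-1}$, and write $\nabla e_0=f(t)\,dt\,e_0$, $\nabla e_1=g(u)\,du\,e_1$ with polynomials $f,g$. On the overlap,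
$$\nabla e_1=\nabla(t^de_0)=(d\,t^{-1}+f(t))\,dt\,e_1,\qquad \nabla e_1=g(u)\,du\,e_1=-t^{-2}g(t^{-1})\,dt\,e_1 .$$
The coefficient of $t^{-1}$ is $d$ on the left and $0$ on the right. So $d=0$ in $k$. $\square$

The next lemma produces connections from operators on graded modules. Write $\partial_a=\partial/\partial s_a$, acting on $R$.

**Lemma 2.** Let $G$ be a compatible family with compatible additive operators $D_0,D_1$ of degree $-1$ satisfying $D_a(fg)=(\partial_af)g+fD_ag$ for $f\in R$, $g\in G$. Suppose $s_0D_0+s_1D_1=0$ on $G_e$. Then $\mathcal G(e)$ has a connection.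

*Proof.* On $U_0$ put $\nabla_{d/dt}=s_0D_1$, with $t=s_1/s_0$; on $U_1$ put $\nabla_{d/du}=s_1D_0$, with $u=s_0/s_1$. Both preserve $G_e$. They satisfy the Leibniz rule for functions on the chart, since $s_0\partial_1f(t)=f'(t)$ and $s_1\partial_0f(u)=f'(u)$; they are $k$-linear, because $\partial_a$ kills constants. On the overlap $d/dt=-u^2\,d/du$. On $G_e$ the hypothesis gives $D_1=-(s_0/s_1)D_0$, hence
$$s_0D_1=-\frac{s_0^2}{s_1}D_0=-u^2\,s_1D_0 .$$
So the two definitions agree on the overlap. $\square$

Example: take $G=R$ and $D_a=\partial_a$. Euler's identity says $\sum s_a\partial_af=ef$ for $f\in R_e$, so if $p\mid e$ the lemma gives a connection on $\mathcal O(e)$. By Lemma 1 these are the only $\mathcal O(e)$ with a connection.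

## Why the kernel sheaf itself resists, and what survives on $K$ and $Q$

By (b), $\operatorname{rk}\mathcal V=n$. The first plan would be to find a connection on $\mathcal V$ and another on $\mathcal V(-1)$. Lemma 1 would give $\deg\mathcal V\equiv0$ and $\deg\mathcal V-n\equiv0$, so $p\mid n$.

For $\mathcal V$ the candidate is $D_a=\partial_a$ with $e=0$, where $\partial_a$ acts on $N=M\otimes R$ through $R$. Suppose we know that $V\subset\theta^jN$ (this is Step 1 below). For $v=\theta^jw\in V$, since $[\partial_a,\theta]=A_a$,
$$\partial_av=\theta^j\partial_aw+j\theta^{j-1}A_aw\in\theta^{j-1}N, \tag{5}$$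
so one of the two conditions defining $V$ survives. The other does not:
$$\theta\,\partial_av=\partial_a(\theta v)-A_av=-A_av. \tag{6}$$
So $\partial_a$ leaves $V$ unless $A_av=0$.

We can cancel the error in (6) with $D_av=\partial_av+A_a\theta^{j-1}w$, because $\theta A_a\theta^{j-1}w=A_av$. This also changes the Euler identity: $s_0D_0v+s_1D_1v$ becomes $(\deg v+1)v$, so the operators would now yield a connection on $\mathcal V(-1)$. But $w$ is only determined up to $z$ with $\theta^jz=0$. As $z$ varies, $\theta^{j-1}z$ runs through all of $\operatorname{Ker}\theta\cap\theta^{j-1}N=V$, so $D_av$ is only defined modulo $A_aV$.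

No cleverer choice repairs this in general. For $p=3$, $j=1$, $M=kE/J^4$ we found $\deg\mathcal V=-2$ and $n=3$, so $\mathcal V$ has degree $-2$ and $\mathcal V(-1)$ has degree $-5$; by Lemma 1 neither has a connection.

Yet each attempt leaves something. The operators $\partial_a$ are fine where $A$ and $B$ act as zero, that is, on $K$. The operators $D_a$ are well defined modulo $AV+BV$, that is, with values in $Q$. The first belongs to the twist $0$ and the second to the twist $-1$. By (3), the degrees of $\mathcal K$ and $\mathcal Q(-1)$ are exactly what is needed.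

## Proof of the matrix theorem

We prove Theorem 2 with the notation of the first section. The operators $\partial_a$ act on $N$ through $R$, commute with $A$ and $B$, are compatible, and satisfy $[\partial_a,\theta]=A_a$.

**Step 1: $V\subset\theta^jN$.** This step turns the generic condition (b) into a statement at every point, using (a). Work on $U_0$, where $N_0=M[t]$. Let $v\in V$ be homogeneous of degree $d$. Write $v=\theta^{j-1}w$ with $w$ homogeneous of degree $d-j+1$. Since $\theta=s_0T$, the element $v'=s_0^{-d}v$ equals $T^{j-1}(s_0^{-(d-j+1)}w)$, so $v'\in\operatorname{Ker}T\cap T^{j-1}M[t]$. By (b), $v'\in T^jM(t)$, where $M(t)=M\otimes k(t)$; clearing denominators, $fv'\in T^jM[t]$ for some $0\ne f\in k[t]$.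

Consider the finitely generated $k[t]$-module $M[t]/T^jM[t]$. Its fiber at $t=c$ has dimension $\dim M-\operatorname{rank}(A+cB)^j$, which by (a) does not depend on $c$. By the structure theorem the module is a sum of a free module and modules $k[t]/(t-c)^e$; each of the latter would raise the fiber dimension at its point $c$ only. As only finitely many points could be affected and $k$ is infinite, there are no such summands, and the module is torsion-free. Since $f$ kills the class of $v'$, we get $v'\in T^jM[t]$, so $v\in\theta^jN$. On $U_1$ the argument is identical with $uA+B=u(A+tB)$ in place of $T$. On the overlap the claim follows by localizing.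

**Step 2: the sheaf $\mathcal K$ has degree divisible by $p$.** Let $v\in K$. Then $A_b\partial_av=\partial_a(A_bv)=0$ for all $a,b$, and so $\theta\,\partial_av=0$. By Step 1, $v=\theta^jw$, and (5) gives $\partial_av\in\theta^{j-1}N$. So $\partial_av\in V$ and it is killed by $A$ and $B$; that is, $\partial_aK\subset K$. On $K_0$ Euler's identity says $s_0\partial_0+s_1\partial_1=0$. Lemma 2 with $e=0$ gives a connection on $\mathcal K$, and Lemma 1 gives $\deg\mathcal K\equiv0\pmod p$.

**Step 3: the sheaf $\mathcal Q(-1)$ has degree divisible by $p$.** We construct operators on $Q$ to which Lemma 2 applies with $e=-1$. For $v\in V$ choose $w\in N$ with $v=\theta^jw$ (Step 1) and put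
$$D_av=\partial_av+A_a\theta^{j-1}w .$$
We check one property after another.

* *$D_av\in V$.* By (6), $\theta\partial_av=-A_av$, and $\theta A_a\theta^{j-1}w=A_a\theta^jw=A_av$; so $\theta D_av=0$. By (5), $D_av=\theta^j\partial_aw+(j+1)\theta^{j-1}A_aw\in\theta^{j-1}N$.
* *The class of $D_av$ in $Q$ does not depend on $w$.* If $\theta^jz=0$, then $\theta^{j-1}z\in\operatorname{Ker}\theta\cap\theta^{j-1}N=V$, so $A_a\theta^{j-1}z\in AV+BV$. In particular this class is compatible with localization, since a lift $w$ localizes to a lift.
* *Additivity and Leibniz rule in $Q$.* For $v+v'$ use the lift $w+w'$. For $fv$ with $f\in R$ use the lift $fw$; then $D_a(fv)=(\partial_af)v+f\partial_av+fA_a\theta^{j-1}w=(\partial_af)v+fD_av$.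
* *$D_a$ maps $AV+BV$ to $0$ in $Q$.* By additivity it suffices to take $v=A_bz$ with $z=\theta^ju\in V$. The element $A_bu$ is a lift of $v$, and with it $D_av=A_b(\partial_az+A_a\theta^{j-1}u)=A_b\cdot(D_az)$, where $D_az\in V$ is computed with the lift $u$. So $D_av\in AV+BV$.
* *Degree and Euler identity.* If $v$ is homogeneous of degree $d$, we may replace $w$ by its component of degree $d-j$. So $D_a$ has degree $-1$, and
$$s_0D_0v+s_1D_1v=dv+\theta\cdot\theta^{j-1}w=(d+1)v,$$
which vanishes for $d=-1$.

So $D_0,D_1$ induce operators on $Q$ as required in Lemma 2 with $e=-1$, and $\mathcal Q(-1)$ has a connection. By Lemma 1, $\deg\mathcal Q(-1)\equiv0\pmod p$.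

**Step 4: the count.** By (b), $\operatorname{rk}\mathcal V=\dim_{k(t)}(\operatorname{Ker}T\cap\operatorname{Im}T^{j-1})=n$. By (3) and Steps 2 and 3, $n=\deg\mathcal K-\deg\mathcal Q(-1)\equiv0\pmod p$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## Absent pairs of lengths, and examples with exactly $p$ blocks

**Corollary.** Let $M$ have constant Jordan type. If $1\le j<j'\le p-1$ and lengths $j,j'$ do not occur, then the number of blocks of length strictly between $j$ and $j'$ is divisible by $p$. In particular, if $2\le a\le p-2$ and lengths $a-1,a+1$ do not occur, the number of blocks of length $a$ is divisible by $p$. So for such $a$ there is no module of constant Jordan type $[a][p]^n$.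

*Proof.* By Theorem 1 the number of blocks longer than $j$ and the number longer than $j'$ are both divisible by $p$. Their difference counts the lengths $l$ with $j<l\le j'$, and $l=j'$ does not occur. The second statement is the case $j=a-1$, $j'=a+1$; the third follows because $1$ is not divisible by $p$. $\square$

For $r=2$ the number $p$ in Theorem 1 is optimal. Take $M=kE/J^{p+j}$ with $1\le j\le p-1$. In (4), $e=b_2$ takes each value $0,\dots,p-1$ once, and all are less than $p+j$. The lengths $\min(p,p+j-e)$ are at least $j+1$. So there are exactly $p$ blocks, all longer than $j$. Direct sums realize every multiple of $p$.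

## Two consecutive absent lengths: divisibility by $p^{r-1}$

For larger $r$ Theorem 1 only uses two of the $r$ generators. If two consecutive lengths are absent, all generators can be used together.

**Theorem 3.** Let $M$ be a $kE$-module of constant Jordan type, $r\ge2$, $j\ge1$, with no blocks of length $j$ and none of length $j+1$. Then the number $n$ of blocks of length $>j$ is divisible by $p^{r-1}$. This is sharp for each $1\le j\le p-2$.

*Sharpness.* Take $kE/J^L$ with $L=(r-1)(p-1)+j+2$. In (4) we have $e\le(r-1)(p-1)$, so every choice of $b_2,\dots,b_r$ occurs and every length is at least $\min(p,j+2)=j+2$. So there are exactly $p^{r-1}$ blocks, all longer than $j+1$. $\square$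

For $p\ge3$ and type $[p]^n$, Theorem 3 with $j=1$ recovers $p^{r-1}\mid n$. Nothing is claimed here about whether one absent length already forces divisibility by $p^{r-1}$ when $r\ge3$.

The plan is to see (2) as a Koszul complex. For $r=2$, let $e_0,e_1$ be exterior generators, $e_\theta=s_0e_0+s_1e_1$, and let $d$ be the Koszul differential with $d(e_av)=A_av$ and $d(e_0e_1v)=e_1Av-e_0Bv$. By (1), $d(e_0e_1v)=e_\theta\,yv$ for $v\in V$. So $y$ is the differential of the complex $e_0e_1V\to e_\theta V$, whose terms are the elements of positive exterior degree killed by $e_\theta$; its homology is $K$ and $Q$, with $Q$ shifted by one degree because $e_\theta$ has degree $1$. For general $r$ we take the complex of all elements of $\Lambda\otimes V$ killed by $e_\theta$ and put connections on its homology. On $\mathbb P^{r-1}$ with $r\ge3$ we need them integrable; this is where the second absent length enters.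

## Integrable connections and the class in $K_0(\mathbb P^m)$

Let $m=r-1\ge1$ and $P=\mathbb P^m$. Let $K_0(P)$ be the Grothendieck ring, $x=[\mathcal O(1)]$, $u=x-1$. Recall that $K_0(P)=\mathbb Z[u]/(u^{m+1})$, and that every coherent sheaf has a finite resolution by finite sums of sheaves $\mathcal O(i)$. Let $\varphi$ be the ring endomorphism with $x\mapsto x^p$; it exists because $x^p-1$ is a multiple of $u$. A closed point is cut out by $m$ hyperplanes, so by the Koszul resolution its class is $(1-x^{-1})^m=x^{-m}u^m=u^m$, using $xu^m=u^m+u^{m+1}=u^m$. For $m=1$, $[\mathcal F]=\operatorname{rk}\mathcal F+(\deg\mathcal F)u$ and $\varphi(u)=pu$, so $[\mathcal F]\in\varphi(K_0(\mathbb P^1))$ means precisely $p\mid\deg\mathcal F$. Lemma 3 below thus extends Lemma 1.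

A connection is integrable if $[\nabla_\delta,\nabla_{\delta'}]=\nabla_{[\delta,\delta']}$. We use two standard facts, for which see Katz, *Nilpotent connections and the monodromy theorem*, Publ. IHÉS 39 (1970), §5. They concern a quasi-coherent sheaf $\mathcal F$ with integrable connection $\nabla$ on a smooth $k$-scheme $X$; we write $\nabla(\partial)$ for $\nabla_\partial$.

* *$p$-curvature.* For a local vector field $\partial$, $\psi(\partial)=\nabla(\partial)^p-\nabla(\partial^p)$ is $\mathcal O_X$-linear, additive in $\partial$, and $\psi(f\partial)=f^p\psi(\partial)$. The $\psi(\partial)$ commute with each other and with all $\nabla(\partial')$. In local coordinates $\psi(\partial_i)=\nabla(\partial_i)^p$, and the commutation follows from integrability and from the fact that derivations kill $f^p$.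
* *Cartier's theorem.* If $\psi=0$, then $\mathcal F$ is the pullback under the relative Frobenius $X\to X^{(p)}$ of the quasi-coherent sheaf $\mathcal F^\nabla$ of horizontal sections. Since this Frobenius is faithfully flat, $\mathcal F^\nabla$ is coherent if $\mathcal F$ is.

For example, on the affine line with $\mathcal F=\mathcal O$ and $\nabla(d/dt)=d/dt+c$, $c\in k$, the two summands commute and $\psi(d/dt)=(d/dt)^p+c^p=c^p$. If $c=0$, the horizontal sections form $k[t^p]$, and $k[t]=k[t]\otimes_{k[t^p]}k[t^p]$, as Cartier's theorem says. If $c\neq0$, then $f'=-cf$ forces $f=0$ for degree reasons, so there are no nonzero horizontal sections.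

**Lemma 3.** If a coherent sheaf $\mathcal F$ on $P$ has an integrable connection, then $[\mathcal F]\in\varphi(K_0(P))$.

**Step 1 (the part with zero-dimensional support).** Let $\mathcal T\subset\mathcal F$ be the largest subsheaf with zero-dimensional support. It is $\nabla$-stable: if $\mathfrak m_c^L\tau=0$ and $f\in\mathfrak m_c^{L+1}$, then $\partial f\in\mathfrak m_c^L$, so $f\nabla_\partial\tau=\nabla_\partial(f\tau)-(\partial f)\tau=0$. Take affine coordinates $x_1,\dots,x_m$ near $c$. By integrability the $\nabla(\partial_i)$ commute, so the stalk $\mathcal T_c$ is a finite dimensional module over the Weyl algebra $W=k\langle x_i,\partial_i\rangle$, where $[\partial_i,x_l]$ is $1$ for $i=l$ and $0$ otherwise, and all other generators commute. We claim that $p^m\mid\dim\mathcal T_c$; it suffices to show that a simple finite dimensional $W$-module has dimension $p^m$.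

The elements $x_i^p,\partial_i^p$ are central, because $[\partial_i,x_i^p]=px_i^{p-1}=0$ and $[\partial_i^p,x_i]=p\,\partial_i^{p-1}=0$. On a simple module they act by scalars, which we write as $\alpha_i^p,\beta_i^p$. Replacing $x_i,\partial_i$ by $x_i-\alpha_i,\partial_i-\beta_i$ keeps the relations of $W$ and makes the $p$-th powers act by $0$. So we have a simple module over $\overline W=W/(x_i^p,\partial_i^p)$. The monomials $x^b\partial^{b'}$ with all exponents less than $p$ span $\overline W$, so $\dim\overline W\le p^{2m}$. On the other hand $\overline W$ acts on $k[x_1,\dots,x_m]/(x_i^p)$, of dimension $p^m$. This action is irreducible: given $f\ne0$, choose a monomial $x^b$ of maximal total degree in $f$; then $\partial^b$ sends $f$ to a nonzero constant, since it kills every other monomial of $f$, and from $1$ the $x_i$ generate everything. By Burnside's theorem $\overline W$ maps onto the full matrix algebra of size $p^m$, and by dimension it is equal to it. Hence its simple modules have dimension $p^m$.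

So $[\mathcal T]$ is an integer multiple of $p^mu^m$, and $\varphi(u^m)=(x^p-1)^m=(pu+\cdots)^m=p^mu^m$. Thus $[\mathcal T]\in\varphi(K_0(P))$.

**Step 2 (vanishing of sections of negative twists).** Let $\mathcal F'=\mathcal F/\mathcal T$, with the induced integrable connection. It has no nonzero subsheaf with zero-dimensional support. We show $H^0(\mathcal F'(-q))=0$ for $q\gg0$. Choose a linear form $l$ that vanishes at none of the finitely many associated points of $\mathcal F'$. Multiplication by $l$ is injective from $H^0(\mathcal F'(-q-1))$ to $H^0(\mathcal F'(-q))$, so the dimensions do not increase with $q$; hence there is $q_0$ such that it is bijective for $q\ge q_0$. Let $\sigma\in H^0(\mathcal F'(-q))$ with $q\ge q_0$. Then $\sigma$ is divisible by every power of $l$. At a point $c$ of the hyperplane $l=0$, the germ of $\sigma$ lies in $\bigcap_i\mathfrak m_c^i\mathcal F'(-q)_c=0$ (Krull). So the support of $\sigma$ is a closed subset of $P$ that does not meet a hyperplane, hence finite. The subsheaf generated by $\sigma$ has zero-dimensional support, so $\sigma=0$.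

**Step 3 (the $p$-curvature of $\mathcal F'$ is nilpotent).** Let $\mathrm{Fr}$ be the absolute Frobenius of $P$. By the rules for $\psi$, the $p$-curvature is an $\mathcal O_P$-linear map $\mathcal F'\to\mathcal F'\otimes\mathrm{Fr}^*\Omega^1$. The Euler sequence makes $\Omega^1$ a subbundle of $\mathcal O(-1)^{m+1}$, and $\mathrm{Fr}^*\mathcal O(-1)=\mathcal O(-p)$; so $\mathrm{Fr}^*\Omega^1$ is a subbundle of $\mathcal O(-p)^{m+1}$. Since subbundles stay subsheaves after tensoring with any sheaf, the $L$-th iterate of $\psi$ is a map from $\mathcal F'$ into a finite sum of copies of $\mathcal F'(-pL)$. Fix $e$ with $\mathcal F'(e)$ globally generated. By Step 2, $H^0(\mathcal F'(e-pL))=0$ for some $L$; then the iterate, twisted by $e$, kills all global sections of $\mathcal F'(e)$ and so is zero. In local coordinates its components are the products $\psi(\partial_{i_1})\cdots\psi(\partial_{i_L})$, so all $L$-fold products of operators $\psi(\partial)$ vanish on $\mathcal F'$.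

**Step 4 (filtration and Cartier's theorem).** For $0\le i\le L$ let $\mathcal F'_i\subset\mathcal F'$ be the coherent subsheaf generated by the images of all $i$-fold products of operators $\psi(\partial)$. Then $\mathcal F'_0=\mathcal F'$ and $\mathcal F'_L=0$. Each $\mathcal F'_i$ is $\nabla$-stable, because the $\psi(\partial)$ commute with the $\nabla(\partial')$. Since $\psi(\partial)\mathcal F'_i\subset\mathcal F'_{i+1}$, the quotients $\mathcal F'_i/\mathcal F'_{i+1}$ have integrable connections with $p$-curvature $0$. By Cartier's theorem each is the pullback of a coherent sheaf under the relative Frobenius $P\to P^{(p)}\cong P$, which is the map $s_a\mapsto s_a^p$. Resolve that sheaf by finite sums of sheaves $\mathcal O(i)$. The relative Frobenius is flat and pulls $\mathcal O(i)$ back to $\mathcal O(pi)$, so the pullback has class in $\varphi(K_0(P))$. Adding up over the filtration and adding $[\mathcal T]$, we get $[\mathcal F]\in\varphi(K_0(P))$. $\square$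

**Lemma 4.** If $n\,u^m\in\varphi(K_0(P))$ for an integer $n$, then $p^m\mid n$.

*Proof.* The group $\varphi(K_0(P))$ is spanned by $w^i$, $0\le i\le m$, where $w=\varphi(u)=(1+u)^p-1=pu+\cdots$. Let $nu^m=\sum c_iw^i$ with integers $c_i$. The lowest term of $c_iw^i$ is $c_ip^iu^i$. Comparing coefficients of $u^0,u^1,\dots,u^{m-1}$ in turn gives $c_0=\dots=c_{m-1}=0$; then $n=c_mp^m$. $\square$

## The Koszul complex of elements killed by $e_\theta$

Now $S=k[s_1,\dots,s_r]$, $R$ is one of the rings $S[s_c^{-1}]$ or a localization on overlaps of charts, $N=M\otimes R$, $\theta=\sum s_aX_a$ and $\partial_a=\partial/\partial s_a$. Compatible families and their sheaves on $P=\mathbb P^{r-1}$ are defined as before. Put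
$$V=\operatorname{Ker}\theta\cap\theta^{j-1}N,\quad V_2=\operatorname{Ker}\theta^2\cap\theta^{j-1}N,\quad V_3=\operatorname{Ker}\theta^3\cap\theta^{j-1}N .$$
These are compatible families of graded modules, stable under all $X_a$, and $V\subset V_2\subset V_3$.

**Step 1: $V\subset V_2\subset\theta^jN$, and $\theta:V_2\to V$, $\theta:V_3\to V_2$ are surjective with kernel $V$.** This is where the absent lengths are used. By the minor argument in the proof that Theorem 2 implies Theorem 1, applied to polynomials in several variables, $s_c^{-1}\theta$ has over the function field of $P$ the Jordan type of $M$. In a block of length $l\ge j+2$, $\operatorname{Ker}\theta^2\subset\operatorname{Im}\theta^{l-2}\subset\operatorname{Im}\theta^j$. Blocks of length $<j$ contribute nothing to $\operatorname{Im}\theta^{j-1}$, and lengths $j,j+1$ do not occur. So over the function field $\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{j-1}\subset\operatorname{Im}\theta^j$.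

To pass to $R$, consider on $U_c$ the cokernel $C$ of $(s_c^{-1}\theta)^j$ on $M\otimes k[s_b/s_c]$. Its fibers at closed points all have the same dimension $q$, because $\operatorname{rank}X_\alpha^j$ is constant. Then $C$ is locally free: near a closed point, Nakayama's lemma gives a surjection from a free module of rank $q$; for an element $(f_1,\dots,f_q)$ of its kernel, all $f_i$ must vanish at every closed point nearby, since the fiber there has dimension $q$, and so $f_i=0$ because the scheme is reduced. So $C$ is torsion-free. Let $v\in V_2$ be homogeneous of degree $\delta$. By the generic inclusion a nonzero multiple of $s_c^{-\delta}v$ lies in the image of $(s_c^{-1}\theta)^j$, hence so does $s_c^{-\delta}v$ itself, and $v\in\theta^jN$. On overlaps, localize.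

Clearly $\theta V_2\subset V$ and $\theta V_3\subset V_2$. If $v\in V$, write $v=\theta^jw$; then $\theta^{j-1}w\in V_2$ and $\theta(\theta^{j-1}w)=v$. If $v=\theta^jw\in V_2$, then $\theta^{j-1}w\in V_3$ maps to $v$. In both cases the kernel is $\operatorname{Ker}\theta\cap\theta^{j-1}N=V$.

**Step 2: $\partial_aV\subset V_2$ and $\partial_aV_2\subset V_3$.** This controls differentiation. By Step 1 an element of $V_2$ has the form $\theta^jw$, and $\partial_a(\theta^jw)=\theta^j\partial_aw+j\theta^{j-1}X_aw\in\theta^{j-1}N$. For $v\in V$, $\theta\partial_av=-X_av$, which $\theta$ kills. For $v\in V_2$, applying $\partial_a$ to $\theta^2v=0$ gives $\theta^2\partial_av=-2\theta X_av$, which $\theta$ kills.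

**Step 3: the complex.** Let $\Lambda=\Lambda(e_1,\dots,e_r)$ with the $e_a$ in polynomial degree $0$. On $\Lambda\otimes N$ let $d$ be the Koszul differential: $d=0$ on $N$ and $d(e_a\omega)=X_a\omega-e_ad\omega$. It is $R$-linear, lowers exterior degree by one, and $d^2=0$. Let $\partial_a$ act on coefficients, and put $e_\theta=\sum s_ae_a$. Then
$$de_\theta+e_\theta d=\theta,\qquad[\partial_a,d]=0,\qquad[\partial_a,\theta]=X_a,\qquad[\partial_a,e_\theta]=e_a. \tag{7}$$
For an $R$-module $W$ put $E(W)=\{\eta\in\Lambda\otimes W:e_\theta\eta=0\}$. Some $s_c$ is a unit; let $\iota$ be contraction with $s_c^{-1}e_c^*$. Then $\iota e_\theta+e_\theta\iota=1$, so $e_\theta\eta=0$ implies $\eta=e_\theta(\iota\eta)$. Hence $E(W)=e_\theta(\Lambda\otimes W)$, and a surjection $W\to W'$ induces a surjection $E(W)\to E(W')$. In particular, by Step 1,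
$$\theta:E(V_2)\to E(V)\quad\text{and}\quad\theta:E(V_3)\to E(V_2)\quad\text{are surjective.} \tag{8}$$
Write $E=E(V)$. If $\eta\in E$, then $d\eta\in\Lambda\otimes V$ and $e_\theta d\eta=\theta\eta-de_\theta\eta=0$, since $\theta=0$ on $V$. So $d$ preserves $E$. Let $H_i$ be the homology of $E$ in exterior degree $i$, a compatible family of graded modules.

## Commuting operators on the homology

For a cycle $\eta\in E$ choose, by (8), $\omega\in E(V_2)$ with $\theta\omega=\eta$, and put
$$D_a\eta=\partial_a\eta+d(e_a\omega). \tag{9}$$
We use (7) throughout, together with $e_\theta e_a=-e_ae_\theta$.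

**Step 1: $D_a\eta$ is a cycle of $E$.** Its coefficients lie in $V_2\subset\theta^{j-1}N$: those of $\partial_a\eta$ because $\partial_aV\subset V_2$, those of $d(e_a\omega)$ because $V_2$ is stable under the $X_b$. Next, $\theta\partial_a\eta=-X_a\eta$ and $\theta d(e_a\omega)=d(e_a\eta)=X_a\eta-e_ad\eta=X_a\eta$, so $\theta D_a\eta=0$ and $D_a\eta\in\Lambda\otimes V$. Further $e_\theta\partial_a\eta=-e_a\eta$, and $e_\theta d(e_a\omega)=\theta e_a\omega-d(e_\theta e_a\omega)=e_a\eta$ because $e_\theta\omega=0$; so $e_\theta D_a\eta=0$. Finally $dD_a\eta=\partial_ad\eta=0$.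

**Step 2: the class of $D_a\eta$ does not depend on $\omega$.** Two choices of $\omega$ differ by $\zeta\in E(V_2)$ with $\theta\zeta=0$, so $\zeta\in E(V)$. Then $D_a\eta$ changes by $d(e_a\zeta)$, and $e_a\zeta\in E$ since $e_\theta e_a\zeta=-e_ae_\theta\zeta=0$. In particular the class is compatible with localization.

**Step 3: boundaries go to boundaries.** Let $\eta=d\rho$ with $\rho\in E$. Choose $\sigma\in E(V_2)$ with $\theta\sigma=\rho$, and $\tau\in\Lambda\otimes V$ with $e_\theta\tau=\rho$. Then $\omega=d\sigma-\tau$ is a valid lift of $\eta$: its coefficients lie in $V_2$, $\theta\omega=d\rho-0=\eta$, and $e_\theta\omega=e_\theta d\sigma-\rho=\theta\sigma-de_\theta\sigma-\rho=\rho-0-\rho=0$. Since $d(e_ad\sigma)=X_ad\sigma=d(X_a\sigma)$,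
$$D_a\eta=d\beta,\qquad\beta=\partial_a\rho+X_a\sigma-e_a\tau .$$
It remains to see $\beta\in E$. Its coefficients lie in $V_2\subset\theta^{j-1}N$. We have $\theta\beta=-X_a\rho+X_a\rho-e_a\theta\tau=0$, and $e_\theta\beta=-e_a\rho+0+e_ae_\theta\tau=-e_a\rho+e_a\rho=0$. So $\beta\in E(V)$.

Thus $D_a$ acts on $H_i$. It is additive, since lifts can be added.

**Step 4: Leibniz rule, degree, Euler identity.** For $f\in R$ lift $f\eta$ by $f\omega$; then $D_a(f\eta)=(\partial_af)\eta+fD_a\eta$. If $\eta$ has polynomial degree $\delta$, take $\omega$ homogeneous of degree $\delta-1$. Then $D_a\eta$ has degree $\delta-1$ and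
$$\sum_as_aD_a\eta=\delta\eta+d(e_\theta\omega)=\delta\eta. \tag{10}$$

**Step 5: $[D_a,D_b]=0$ on $H_i$.** This gives integrability, and it is the one place in this section that uses lifts to $V_3$, hence $V_2\subset\theta^jN$; the previous steps need only $V\subset\theta^jN$. Let $\omega_a,\omega_b\in E(V_2)$ be lifts of $D_a\eta,D_b\eta$, and put $\gamma_b=\omega_b-\partial_b\omega$, $\gamma_a=\omega_a-\partial_a\omega$. Both lie in $\Lambda\otimes V_3$, since $\partial_bV_2\subset V_3$. We have $D_aD_b\eta=\partial_a\partial_b\eta+d(e_b\partial_a\omega)+d(e_a\omega_b)$; subtracting the same formula with $a$ and $b$ exchanged,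
$$(D_aD_b-D_bD_a)\eta=d\Phi,\qquad\Phi=e_a\gamma_b-e_b\gamma_a .$$
The element $\Phi$ need not lie in $E$, so we measure how far it is from $E$. First,
$$\theta\gamma_b=D_b\eta-(\partial_b\eta-X_b\omega)=d(e_b\omega)+X_b\omega=2X_b\omega-e_bd\omega,\qquad e_\theta\gamma_b=-e_\theta\partial_b\omega=e_b\omega ,$$
where the last equality applies $\partial_b$ to $e_\theta\omega=0$. The same holds for $a$. Hence
$$e_\theta\Phi=-e_ae_b\omega+e_be_a\omega=-2e_ae_b\omega,$$
$$\theta\Phi=2X_be_a\omega-2X_ae_b\omega-2e_ae_bd\omega=-2d(e_ae_b\omega),$$
because $d(e_ae_b\omega)=X_ae_b\omega-X_be_a\omega+e_ae_bd\omega$. We correct both errors at once. By (8) choose $\kappa\in E(V_3)$ with $\theta\kappa=\omega$, and put $\chi=e_ae_b\kappa$. Then $\theta\chi=e_ae_b\omega$ and $e_\theta\chi=0$, so $e_\theta d\chi=\theta\chi-de_\theta\chi=e_ae_b\omega$. Put $\Phi'=\Phi+2d\chi\in\Lambda\otimes V_3$. Then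
$$e_\theta\Phi'=-2e_ae_b\omega+2e_ae_b\omega=0,\qquad\theta\Phi'=-2d(e_ae_b\omega)+2d(e_ae_b\omega)=0 .$$
Since $V_3\cap\operatorname{Ker}\theta=V$, $\Phi'\in E(V)=E$. And $d\Phi=d\Phi'$, so $(D_aD_b-D_bD_a)\eta$ is a boundary in $E$.

**Step 6: the connection.** Let $\mathcal H_i$ be the coherent sheaf on $P$ given by the degree-$0$ parts of $H_i$. On $U_c$, and likewise on overlaps, let $R_0$ be the coordinate ring. Every derivation $\delta$ of $R_0$ is the restriction of some $\sum g_a\partial_a$ with $g_a\in R_1$: for $b\ne c$, $s_c\partial_b$ restricts to $\partial/\partial t_b$, where $t_b=s_b/s_c$. If $\sum g_a\partial_a$ kills $R_0$, applying it to $t_b$ gives $g_b=(g_c/s_c)s_b$, so it is a multiple of $\sum s_a\partial_a$ by an element of $R_0$. Put $\nabla_\delta=\sum g_aD_a$ on $(H_i)_0$. It preserves degree $0$. It is well defined by (10) with $\delta=0$ there, that is, $\sum s_aD_a=0$ in degree $0$. It is a connection by the Leibniz rule. For $\delta'=\sum h_b\partial_b$, Leibniz and Step 5 give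
$$[\nabla_\delta,\nabla_{\delta'}]=\sum_{a,b}\bigl(g_a\partial_ah_b-h_a\partial_ag_b\bigr)D_b=\nabla_{[\delta,\delta']},$$
so $\nabla$ is integrable.

## The Euler characteristic $(-1)^r n\,u^{r-1}$

We now compute the alternating sum of the $[\mathcal H_i]$ from the terms of the complex, and conclude.

**Step 1: the terms.** Let $\mathcal Z_i=\operatorname{Ker}(e_\theta:\Lambda^i\otimes\mathcal O\to\Lambda^{i+1}\otimes\mathcal O(1))$. By the contraction $\iota$, the Koszul complex of $e_\theta$ is exact and locally split, so all its kernels and images are subbundles. Therefore the part of $E$ of exterior degree $i$ corresponds to $\mathcal Z_i\otimes\mathcal V$, with class $[\mathcal Z_i][\mathcal V]$. From the exact sequence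
$$0\to\Lambda^0\otimes\mathcal O(-i)\to\cdots\to\Lambda^{i-1}\otimes\mathcal O(-1)\to\mathcal Z_i\to0$$
for $i\ge1$ we get $[\mathcal Z_i]=\sum_{l\ge1}(-1)^{l-1}\binom r{i-l}x^{-l}$; and $\mathcal Z_0=0$.

**Step 2: the alternating sum.** Put $q=i-l$. Using $\sum_{q=0}^{h}(-1)^q\binom rq=(-1)^h\binom{r-1}h$ and then $h=r-l$,
$$\sum_{i=1}^r(-1)^i[\mathcal Z_i]=-\sum_{l=1}^rx^{-l}\sum_{q=0}^{r-l}(-1)^q\binom rq=-\sum_{l=1}^r(-1)^{r-l}\binom{r-1}{r-l}x^{-l}=-x^{-r}\sum_{h=0}^{r-1}(-1)^h\binom{r-1}hx^{h},$$
which is $-x^{-r}(1-x)^{r-1}=(-1)^rx^{-r}u^{r-1}=(-1)^ru^{r-1}$, since $xu^{r-1}=u^{r-1}$ in $K_0(P)$.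

**Step 3: divisibility.** Over the function field $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{j-1}$ has dimension equal to the number of blocks of length at least $j$, which is $n$ because length $j$ is absent. So $\mathcal V$ has rank $n$. The rank map sends $u$ to $0$, hence $[\mathcal V]\in n+u\,K_0(P)$, and since $u^r=0$,
$$\sum_i(-1)^i[\mathcal H_i]=\sum_i(-1)^i[\mathcal Z_i][\mathcal V]=(-1)^rn\,u^{r-1}.$$
Each $\mathcal H_i$ has an integrable connection, so by Lemma 3 the left side lies in $\varphi(K_0(P))$. By Lemma 4 with $m=r-1$, $p^{r-1}\mid n$. This proves Theorem 3. $\blacksquare$
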